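\title{A fixed point free Lipschitz involution of Hilbert space}

\begin{abstract}
We construct a Lipschitz map $T:\ell_2\to\ell_2$ with $T^2=I$ and $\|Tu-u\|=\pi$ for every $u$. Thus a Lipschitz involution of a closed convex subset of a Banach space need not have a fixed point. The map is a lift of the antipodal map of the sphere of a Hilbert space to a space of paths in the orthogonal group, written in a linear coordinate. The lift depends on an explicit Lipschitz unit tangent field on the sphere that takes the same value at antipodal points. We also show that $\ell_2$ is bi-Lipschitz homeomorphic to a product of its unit sphere with a complete metric space. Hence the circle acts freely on $\ell_2$ by uniformly Lipschitz maps, and $\ell_2$ carries free Lipschitz maps of every finite period.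
\end{abstract}


\section{Introduction}

Let $C$ be a nonempty closed convex subset of a Banach space. A map $T:C\to C$ is \emph{$k$-Lipschitz} if $\|Tx-Ty\|\le k\|x-y\|$ for all $x,y\in C$, \emph{Lipschitz} if this holds for some $k\ge 0$, and \emph{nonexpansive} if it is $1$-Lipschitz. For an integer $n\ge2$ and a real $a\ge0$, the map $T$ is called \emph{$(a,n)$-rotative} if
\[
\|x-T^nx\|\le a\|x-Tx\|\qquad\text{for every }x\in C .
\]
If $T$ is nonexpansive, the triangle inequality gives this with $a=n$. Rotativeness with $a<n$ says that the orbit of every point turns: after $n$ steps it is closer to its start than it would be after $n$ equal steps along a straight line. A theorem of Goebel and Koter (1981) states that every nonexpansive self-map of a nonempty closed convex subset of a Banach space that is $(a,n)$-rotative for some $n\ge2$ and some $a<n$ has a fixed point.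

The extreme case is $a=0$, $n=2$. Then $T^2=I$, that is, $T$ is an involution. How much of the theorem survives here if $T$ is only Lipschitz? The following question comes from \cite{source}: is there a fixed point free Lipschitz involution of a nonempty closed convex subset of a Banach space?

The simplest cases suggest that there is none. If $C$ is an interval and $T$ is continuous, then $x\mapsto Tx-x$ takes opposite values at $x$ and $Tx$, so it vanishes somewhere. In every finite dimension the Borsuk--Ulam theorem plays the same role (Theorem~\ref{thm:C}(1)). If $k<2$, repeatedly passing from $x$ to the midpoint of $x$ and $Tx$ converges to a fixed point in any Banach space (Theorem~\ref{thm:C}(2)). A counterexample must therefore be infinite-dimensional, and its Lipschitz constant must be at least $2$. On the other hand, the unit sphere of a Hilbert space has an isometric involution without fixed points, the antipodal map, and in infinite dimensions this sphere can be contracted to a point (an explicit contraction appears at the end of Section~\ref{sec:B}).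 So the topological obstruction disappears. The difficulty is to transport the antipodal map to a \emph{convex} set while keeping a \emph{Lipschitz} bound. This is possible.

\begin{theorem}\label{thm:A}
On the real separable infinite-dimensional Hilbert space $\ell_2$ there is a map $T:\ell_2\to\ell_2$ with $T^2=I$, with Lipschitz constant at most $1+12\pi<39$, and with $\|Tu-u\|=\pi$ for all $u$. In particular $T$ is a fixed point free Lipschitz $(0,2)$-rotative map.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $S$ be the unit sphere of $L_2([0,1];\mathbb C)$. There is a complete metric space $M$ such that $\ell_2$ is bi-Lipschitz homeomorphic to $S\times M$. Consequently the circle group acts freely on $\ell_2$ by uniformly Lipschitz maps. In particular, for every $n\ge2$ there is a Lipschitz map $T:\ell_2\to\ell_2$ with $T^n=I$ and $\inf_u\|T^ju-u\|>0$ for all $0<j<n$.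
\end{theorem}

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[(1)] If $C$ is a nonempty convex subset of a finite-dimensional space, every continuous $T:C\to C$ with $T^2=I$ has a fixed point.
\item[(2)] If $C$ is a nonempty closed convex subset of a Banach space and $T:C\to C$ is $k$-Lipschitz with $k<2$ and $T^2=I$, then $T$ has a fixed point.
\item[(3)] Every Banach space containing an isomorphic copy of $\ell_2$ has a nonempty closed convex subset with a fixed point free Lipschitz involution. A Hilbert space $X$ has a nonempty closed convex subset $C$ with a fixed point free Lipschitz involution if and only if $\dim X=\infty$, and then $C=X$ works.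
\end{enumerate}
\end{theorem}

The sets $C$ constructed here are unbounded. The argument does not decide what happens for bounded $C$, nor does it find the least possible Lipschitz constant; by Theorem~\ref{thm:C}(2) that constant is at least $2$.

Section~\ref{sec:circle} shows the idea on the circle, where everything can be computed by hand and where one sees what is missing. Section~\ref{sec:paths} sets up the path space, Section~\ref{sec:field} constructs the tangent field, and Section~\ref{sec:A} combines them into Theorem~\ref{thm:A}. Theorems~\ref{thm:B} and~\ref{thm:C} are proved in Sections~\ref{sec:B} and~\ref{sec:C}.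

\section{Lifting the antipodal map: the case of the circle}\label{sec:circle}

We look for a linear space $E$, a map $u\mapsto x_u$ from $E$ to a sphere $S$, and an involution $T$ of $E$ with $x_{Tu}=-x_u$. Such a $T$ has no fixed point.

\subsection*{The circle}
Let $S=S^1\subset\mathbb C$. A path in the rotation group of $\mathbb C$ that starts at the identity is described by its angular velocity $u$, which is an arbitrary element of a linear space, say $E=L_2([0,1];\mathbb R)$:
\[
W_u(t)=\exp\Bigl(i\int_0^tu\Bigr),\qquad x_u=W_u(1)\cdot 1=\exp\Bigl(i\int_0^1u\Bigr)\in S^1 .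
\]
To lift the antipodal map, rotate the path further. Choose a sign $\varepsilon(x)$ for each $x\in S^1$, and multiply $W_u(t)$ by $e^{i\pi t\varepsilon(x_u)}$. In the coordinate $u$ this is
\[
Tu=u+\pi\,\varepsilon(x_u),\qquad x_{Tu}=-x_u .
\]
The displacement is constantly $\pi$. Moreover
\[
T^2u=u+\pi\bigl(\varepsilon(x_u)+\varepsilon(-x_u)\bigr),
\]
so $T^2=I$ if and only if $\varepsilon(-x)=-\varepsilon(x)$ for all $x$. Geometrically, $x$ travels along a half circle to $-x$, and we need $-x$ to travel back \emph{along the same half circle}. If $\varepsilon$ is constant, the second half circle completes a full turn, and $T^2u=u\pm2\pi$.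

So everything works except continuity: a continuous $\varepsilon:S^1\to\{\pm1\}$ is constant, hence not odd.

\subsection*{What is needed in general}
On a sphere of higher dimension there are more half great circles from $x$ to $-x$. Each is determined by its midpoint, a unit vector $v(x)\perp x$. The way back is the same half circle precisely when
\begin{equation}\label{eq:even}
v(-x)=v(x).
\end{equation}
So we need an \emph{even} unit tangent field on $S$. We want it to be Lipschitz, in order that $T$ be Lipschitz. On the circle $v(x)=\varepsilon(x)ix$, and \eqref{eq:even} is the oddness of $\varepsilon$.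

No finite-dimensional sphere $S^m$, $m\ge1$, carries even a continuous such field. Indeed, $(\theta,x)\mapsto\cos\theta\,x+\sin\theta\,v(x)$, $0\le\theta\le\pi/2$, is a homotopy of maps $S^m\to S^m$ from the identity to $v$, so $v$ has degree $1$ modulo $2$. But an even map has degree $0$ modulo $2$: approximate it uniformly by a smooth map, replace that map by its average over $\pm x$ and normalize, to get a homotopic smooth even map; the preimage of a regular value is then finite and invariant under $x\mapsto-x$, so it has an even number of points.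

In infinite dimensions the field exists, by an explicit formula (Lemma~\ref{lem:v}). The other new feature is that the rotation group is no longer commutative, so that multiplying paths does not simply add their coordinates. The next section deals with this.

\section{Paths in the orthogonal group}\label{sec:paths}

\subsection*{Operators}
Let $H=L_2([0,1];\mathbb C)$, regarded as a \emph{real} Hilbert space with $\langle f,h\rangle=\operatorname{Re}\int f\bar h$, and let $S$ be its unit sphere. (Complex scalars matter only for the circle action in Theorem~\ref{thm:B}.) All operators on $H$ are real-linear, $\|\cdot\|$ is the operator norm, and for a Hilbert--Schmidt operator $K$ we put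
\[
|K|=2^{-1/2}\|K\|_{HS},\qquad \|K\|_{HS}^2=\sum_i\|Ke_i\|^2
\]
for any orthonormal basis $(e_i)$. Then $|UKV|\le\|U\|\,|K|\,\|V\|$ for bounded $U,V$; in particular $|U^*KU|=|K|$ if $U$ is orthogonal, that is, $U^*U=UU^*=I$. Let $\mathfrak g$ be the real Hilbert space, with norm $|\cdot|$, of Hilbert--Schmidt operators with $K^*=-K$.

For $a,b\in H$ let $a\wedge b\in\mathfrak g$ be the operator
\[
(a\wedge b)z=\langle b,z\rangle a-\langle a,z\rangle b .
\]
It is bilinear in $(a,b)$, and $a\wedge a=0$. The operators $z\mapsto\langle b,z\rangle a$ and $z\mapsto\langle a,z\rangle b$ have Hilbert--Schmidt norm $\|a\|\|b\|$ and Hilbert--Schmidt inner product $\langle a,b\rangle^2$, so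
\begin{equation}\label{eq:wedge}
|a\wedge b|=\bigl(\|a\|^2\|b\|^2-\langle a,b\rangle^2\bigr)^{1/2}\le\|a\|\,\|b\| .
\end{equation}
If $a\perp b$ are unit vectors, then $|a\wedge b|=1$, $(a\wedge b)b=a$ and $(a\wedge b)a=-b$. Thus $a\wedge b$ generates the rotation of the plane of $a$ and $b$:
\begin{equation}\label{eq:rot}
e^{\theta\,a\wedge b}\,b=\cos\theta\,b+\sin\theta\,a .
\end{equation}

\begin{lemma}\label{lem:norm}
If $K\in\mathfrak g$, then $\|K\|\le|K|$.
\end{lemma}

\begin{proof}
Let $\|z\|=1$, $Kz\ne0$, $y=Kz/\|Kz\|$. Since $K$ is skew, $\langle Kz,z\rangle=0$, so $y\perp z$. Also $\|Ky\|\ge|\langle Ky,z\rangle|=|\langle y,Kz\rangle|=\|Kz\|$. Hence $\|K\|_{HS}^2\ge\|Kz\|^2+\|Ky\|^2\ge2\|Kz\|^2$, that is, $\|Kz\|\le|K|$.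
\end{proof}

\subsection*{The linear coordinate}
Let
\[
E=L_2([0,1];\mathfrak g),\qquad\|u\|_E^2=\int_0^1|u(t)|^2\,dt .
\]
This is a separable infinite-dimensional real Hilbert space, hence isometric to $\ell_2$. We omit the subscript $E$ when no confusion with the operator norm is possible. We regard an element of $\mathfrak g$ also as a constant function, an element of $E$ of norm $|\cdot|$.

For $u\in E$ let $W_u:[0,1]\to B(H)$ be the continuous solution of
\begin{equation}\label{eq:dev}
W(t)=I+\int_0^tW(r)u(r)\,dr,\qquad\text{that is,}\quad W'=Wu,\quad W(0)=I .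
\end{equation}
This is a linear equation with Bochner integrable coefficient, since $\int_0^1\|u(t)\|\,dt\le\int_0^1|u(t)|\,dt\le\|u\|_E$ by Lemma~\ref{lem:norm}; Picard iteration gives existence and uniqueness. Here and below, derivatives exist almost everywhere in operator norm, all functions differentiated are integrals of their derivatives, and the product rule holds.

\emph{$W(t)=W_u(t)$ is orthogonal.} First, $(WW^*)'=W(u+u^*)W^*=0$, so $WW^*=I$. In infinite dimensions $W^*W=I$ needs its own argument: $Z=W^*W$ solves $Z'=Zu-uZ$, $Z(0)=I$, since $(W^*)'=u^*W^*=-uW^*$. The constant $I$ solves the same linear equation, so $Z=I$ by uniqueness.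

\emph{$W_u$ determines $u$}, because $u=W_u^*W_u'$ almost everywhere.

For a constant $A\in\mathfrak g$ we have $W_A(t)=e^{tA}$; in particular $W_0=I$.

\subsection*{The product}
Orthogonal paths can be multiplied pointwise. What does this do to $u$? For $p,u\in E$ put
\[
p\diamond u=u+W_u^*\,p\,W_u ,
\]
that is, $(p\diamond u)(t)=u(t)+W_u(t)^*p(t)W_u(t)$. The second summand is skew-adjoint with $|W_u^*pW_u|=|p|$ pointwise. It is measurable because $W_u$ is norm continuous and $(U,K,V)\mapsto UKV$ is continuous into the Hilbert--Schmidt operators. So $p\diamond u\in E$.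

\begin{lemma}\label{lem:group}
For $p,q,u\in E$ and constants $A\in\mathfrak g$:
\begin{enumerate}
\item[(i)] $W_{p\diamond u}(t)=W_p(t)W_u(t)$ for all $t$;
\item[(ii)] $(p\diamond q)\diamond u=p\diamond(q\diamond u)$ and $0\diamond u=u=u\diamond 0$;
\item[(iii)] $(-A)\diamond A=0=A\diamond(-A)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The path $W_pW_u$ starts at $I$, and
\[
(W_pW_u)'=W_ppW_u+W_pW_uu=W_pW_u\,(W_u^*pW_u+u)=W_pW_u\,(p\diamond u).
\]
So it is the solution of \eqref{eq:dev} for $p\diamond u$. (ii) By (i), both sides of the first identity have the path $W_pW_qW_u$, and all three terms of the second have the path $W_u$; and the path determines the element of $E$. (iii) The paths of the two products are $e^{\mp tA}e^{\pm tA}=I=W_0$.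
\end{proof}

Thus $\diamond$ is the pointwise product of paths, carried to the linear space $E$. (Every $u$ has the inverse $-W_uuW_u^*$, whose path is $W_u^*$ because $(W_u^*)'=-uW_u^*=W_u^*(-W_uuW_u^*)$; we need only the inverses in (iii).)

Fix a point $x_0\in S$. The \emph{endpoint} of $u\in E$ is
\[
x_u=W_u(1)x_0\in S .
\]
By Lemma~\ref{lem:group}(i),
\begin{equation}\label{eq:endpoint}
x_{p\diamond u}=W_p(1)\,x_u .
\end{equation}

\begin{lemma}\label{lem:lip}
For $p,q,u,w\in E$:
\begin{enumerate}
\item[(i)] $\|W_u(t)-W_w(t)\|\le\|u-w\|_E$ for all $t$, and $\|x_u-x_w\|\le\|u-w\|_E$;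
\item[(ii)] $\|p\diamond u-q\diamond u\|_E=\|p-q\|_E$ and $\|p\diamond u\|_E\le\|p\|_E+\|u\|_E$;
\item[(iii)] $\|p\diamond u-q\diamond w\|_E\le\|p-q\|_E+(1+2\|q\|_E)\,\|u-w\|_E$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $D=W_u-W_w$. Since $(W_w^*)'=-wW_w^*$,
\[
(DW_w^*)'=(W_uu-W_ww)W_w^*-(W_u-W_w)wW_w^*=W_u(u-w)W_w^* ,
\]
and $D(0)=0$. As $W_u$ and $W_w$ are orthogonal,
\[
\|D(t)\|=\|D(t)W_w(t)^*\|\le\int_0^1\|u(r)-w(r)\|\,dr\le\int_0^1|u(r)-w(r)|\,dr\le\|u-w\|_E .
\]
The second claim follows by applying $W_u(1)-W_w(1)$ to the unit vector $x_0$.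

(ii) $p\diamond u-q\diamond u=W_u^*(p-q)W_u$, and $|W_u^*(p-q)W_u|=|p-q|$ pointwise. The second claim is the triangle inequality with $|W_u^*pW_u|=|p|$.

(iii) We write
\begin{multline*}
W_u^*pW_u-W_w^*qW_w\\
=W_u^*(p-q)W_u+(W_u-W_w)^*qW_u+W_w^*q(W_u-W_w).
\end{multline*}
By (i) the norm $|\cdot|$ of the right side at $t$ is at most $|p(t)-q(t)|+2\|u-w\|_E\,|q(t)|$. Take $L_2$ norms and add $\|u-w\|_E$.
\end{proof}

The order of factors in $W'=Wu$ matters here. We are going to multiply $W_u$ on the left by a path $W_p$, where $p$ is bounded and depends on $u$. In our coordinate it is the bounded quantity $p$ that gets conjugated, which is why (iii) gives a global bound. With the convention $W'=uW$, the coordinate of $W_pW_u$ would be $p+W_puW_p^*$, where the unbounded quantity $u$ is conjugated by a rotation that varies with $u$, and the same argument would give no such bound.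

\section{An even tangent field on the sphere}\label{sec:field}

We look for a Lipschitz unit field $v$ on $S$ with $v(f)\perp f$ and $v(-f)=v(f)$. It suffices to find an even Lipschitz map $g:S\to S$ whose value $g(f)$ stays at a uniform distance from $\pm f$, to project $g(f)$ to $f^\perp$, and to normalize. An obvious even map is $f\mapsto|f|$, but $|f|=f$ for $f\ge0$. We have to move $|f|$ away from itself, using nothing but $|f|$. The nonatomic measure space $[0,1]$ makes this possible. Let
\[
F_f(t)=\int_0^t|f|^2 ,\qquad F_f(0)=0,\quad F_f(1)=1 ,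
\]
be the distribution function of the mass of $f$, and try $g(f)=\varphi(F_f)\,|f|$ for a continuous function $\varphi\ge0$ on $[0,1]$. Since $F_f'=|f|^2$, substituting $s=F_f(t)$ gives
\[
\|g(f)\|^2=\int_0^1\varphi(s)^2\,ds,\qquad|\langle g(f),f\rangle|\le\int_0^1\varphi(s)\,ds ,
\]
and the right sides do not depend on $f$. If $\int\varphi^2=1$ and $\varphi$ is not constant, then $\int\varphi<1$ by the Cauchy--Schwarz inequality, so $g(f)$ stays at a uniform distance from $\pm f$. We take $\varphi(s)=\sqrt3\,s$.

\begin{lemma}\label{lem:g}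
The map $g(f)=\sqrt3\,F_f\,|f|$ sends $S$ to $S$ and has the following properties:
\begin{enumerate}
\item[(a)] $g(f)\ge0$ pointwise, and $g(cf)=g(f)$ for $c\in\mathbb C$, $|c|=1$;
\item[(b)] $|\langle g(f),f\rangle|\le\sqrt3/2$;
\item[(c)] $g$ is $2\sqrt3$-Lipschitz.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) is clear, and $\|g(f)\|^2=3\int_0^1F_f^2F_f'\,dt=1$. Next, $|\langle g(f),f\rangle|\le\sqrt3\int_0^1F_f|f|^2\,dt=\sqrt3\int_0^1F_fF_f'\,dt=\sqrt3/2$, which is (b).

For (c), let $f,h\in S$. Since $F_f(1)=F_h(1)$, the number $F_f(t)-F_h(t)$ equals both $\int_0^t(|f|^2-|h|^2)$ and $-\int_t^1(|f|^2-|h|^2)$. Its absolute value is therefore at most half of the integral of $\bigl||f|^2-|h|^2\bigr|$ over $[0,1]$: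
\[
\sup_t|F_f-F_h|\le\tfrac12\int_0^1\bigl||f|^2-|h|^2\bigr|\le\tfrac12\,\bigl\||f|-|h|\bigr\|\,\bigl\||f|+|h|\bigr\|\le\|f-h\| .
\]
Pointwise, $|g(f)-g(h)|\le\sqrt3\bigl(F_f\,\bigl||f|-|h|\bigr|+|h|\,|F_f-F_h|\bigr)$. As $0\le F_f\le1$ and $\|h\|=1$, taking norms gives $\|g(f)-g(h)\|\le\sqrt3\,(1+1)\|f-h\|$.
\end{proof}

\begin{lemma}\label{lem:v}
There is a $9$-Lipschitz map $v:S\to S$ with $v(f)\perp f$ and $v(-f)=v(f)$.
\end{lemma}

\begin{proof}
Let $Q_f$ be the orthogonal projection onto $f^\perp$ and
\[
n(f)=Q_fg(f)=g(f)-\langle g(f),f\rangle f .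
\]
Since $g$ is even and $Q_{-f}=Q_f$, $n(-f)=n(f)$. By Lemma~\ref{lem:g}(b), $\|n(f)\|^2=1-\langle g(f),f\rangle^2\ge\frac14$.

For $f,h\in S$, $Q_h-Q_f$ is the difference of the projections onto the lines of $f$ and $h$. It is self-adjoint with trace $0$ and rank at most $2$, so its nonzero eigenvalues, if any, are $\pm\lambda$, with $2\lambda^2=\|Q_h-Q_f\|_{HS}^2=2-2\langle f,h\rangle^2$. Hence
\[
\|Q_f-Q_h\|=(1-\langle f,h\rangle^2)^{1/2}\le(2-2\langle f,h\rangle)^{1/2}=\|f-h\| .
\]
From $n(f)-n(h)=Q_f(g(f)-g(h))+(Q_f-Q_h)g(h)$ it follows that $n$ is $(2\sqrt3+1)$-Lipschitz.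

On $\{\|x\|\ge r\}$ the map $x\mapsto rx/\|x\|$ is the nearest point projection onto the ball of radius $r$, which is $1$-Lipschitz in a Hilbert space; so $x\mapsto x/\|x\|$ is $\frac1r$-Lipschitz there. With $r=\frac12$, the map $v=n/\|n\|$ is $(4\sqrt3+2)$-Lipschitz, and $4\sqrt3+2<9$.
\end{proof}

\section{The involution}\label{sec:A}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
For $x\in S$ let
\[
A(x)=\pi\,v(x)\wedge x\in\mathfrak g ,
\]
the generator of the half turn from $x$ through $v(x)$ to $-x$. By \eqref{eq:wedge} and \eqref{eq:rot}, $|A(x)|=\pi$ and $e^{A(x)}x=-x$. By bilinearity and $v(-x)=v(x)$,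
\begin{equation}\label{eq:odd}
A(-x)=-A(x) .
\end{equation}
Finally, $A(x)-A(y)=\pi(v(x)-v(y))\wedge x+\pi v(y)\wedge(x-y)$, so \eqref{eq:wedge} and Lemma~\ref{lem:v} give
\begin{equation}\label{eq:Alip}
|A(x)-A(y)|\le10\pi\|x-y\| .
\end{equation}

Define $T:E\to E$ by multiplying the path of $u$ on the left by the half turn $t\mapsto e^{tA(x_u)}$:
\[
Tu=A(x_u)\diamond u,\qquad\text{that is,}\qquad (Tu)(t)=u(t)+W_u(t)^*A(x_u)W_u(t) .
\]

\emph{Displacement.} By Lemma~\ref{lem:lip}(ii), $\|Tu-u\|_E=\|A(x_u)\diamond u-0\diamond u\|_E=|A(x_u)|=\pi$. So $T$ has no fixed point.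

\emph{Involution.} Write $x=x_u$ and $A=A(x)$. By \eqref{eq:endpoint}, $x_{Tu}=W_A(1)x=e^{A}x=-x$. Hence $A(x_{Tu})=-A$ by \eqref{eq:odd}, and Lemma~\ref{lem:group} gives
\[
T(Tu)=(-A)\diamond(A\diamond u)=\bigl((-A)\diamond A\bigr)\diamond u=0\diamond u=u .
\]

\emph{Lipschitz constant.} Let $u,w\in E$. By Lemma~\ref{lem:lip}(iii) with $p=A(x_u)$ and $q=A(x_w)$, by \eqref{eq:Alip}, and by Lemma~\ref{lem:lip}(i),
\[
\|Tu-Tw\|_E\le10\pi\|x_u-x_w\|+(1+2\pi)\|u-w\|_E\le(1+12\pi)\|u-w\|_E ,
\]
and $1+12\pi<39$. Since $E$ is isometric to $\ell_2$, the theorem follows.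
\end{proof}

\begin{remark}
Evenness of $v$ was used only for \eqref{eq:odd}, and it cannot be avoided in this construction. Every $x\in S$ is an endpoint $x_u$, because some rotation $e^{B}$ with $B\in\mathfrak g$ takes $x_0$ to $x$. Without evenness, $T^2u=\bigl(A(-x)\diamond A(x)\bigr)\diamond u$ with $x=x_u$. This equals $u$ only if $e^{tA(-x)}e^{tA(x)}=I$ for all $t$, hence, differentiating at $t=0$, only if $A(-x)=-A(x)$. Applying both sides to $x$ gives $v(-x)=v(x)$.
\end{remark}

\section{Splitting off the sphere}\label{sec:B}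

The map $u\mapsto x_u$ presents $E$ as a bundle over $S$. Its fiber over $x_0$ is
\[
M=\{w\in E:\ x_w=x_0\} ,
\]
a closed subset of $E$ by Lemma~\ref{lem:lip}(i), hence complete. To trivialize the bundle we need, for every $x\in S$, an element $p(x)\in E$ that moves $x_0$ to $x$, with $p$ bounded and Lipschitz in $x$. The rotation along the shortest great circle arc from $x_0$ to $x$ does not do, since it cannot be chosen continuously near $x=-x_0$. The map $g$ helps again: we rotate $x_0$ to $g(x)$ and then $g(x)$ to $x$. In this section $x_0$ is the constant function $1$. Then, by Lemma~\ref{lem:g},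
\begin{equation}\label{eq:away}
\langle x_0,g(x)\rangle\ge0,\qquad\langle g(x),x\rangle\ge-\tfrac{\sqrt3}2\qquad(x\in S),
\end{equation}
so both rotations are between pairs of points that stay away from being antipodal.

\begin{lemma}\label{lem:rot}
For $a,b\in S$ with $\langle a,b\rangle\ge-\frac{\sqrt3}2$ there is $L(a,b)\in\mathfrak g$ with $e^{L(a,b)}a=b$ and $|L(a,b)|\le\frac{5\pi}6$, such that $L$ is Lipschitz on the set of all such pairs $(a,b)$.
\end{lemma}

\begin{proof}
Let $\psi(c)=\arccos c/\sqrt{1-c^2}$ for $-1<c<1$, $\psi(1)=1$, and $L(a,b)=\psi(\langle a,b\rangle)\,b\wedge a$.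

If $a=b$, then $L(a,b)=0$. Otherwise let $\theta=\arccos\langle a,b\rangle\in(0,\frac{5\pi}6]$ and $y=(b-\cos\theta\,a)/\sin\theta$, a unit vector orthogonal to $a$. Then $b\wedge a=\sin\theta\,y\wedge a$, so $L(a,b)=\theta\,y\wedge a$. Thus $|L(a,b)|=\theta\le\frac{5\pi}6$, and \eqref{eq:rot} gives $e^{L(a,b)}a=\cos\theta\,a+\sin\theta\,y=b$.

\emph{Lipschitz dependence.} First, $\psi$ is $C^1$ on $(-1,1]$. This is clear on $(-1,1)$. Near $1$ write $c=\cos\theta$. Then $\psi=\theta/\sin\theta$ is an analytic function of $\theta^2$. Moreover $c=1-\frac12\theta^2+\dots$ is an analytic function of $\theta^2$ with nonzero derivative at $0$, so $\theta^2$ is an analytic function of $c$. Hence on the compact interval $[-\frac{\sqrt3}2,1]$ the function $\psi$ is bounded, by $m$ say, and $\ell$-Lipschitz for some $\ell$. For two admissible pairs $(a,b)$ and $(a',b')$ put $\delta=\|a-a'\|+\|b-b'\|$. Then $|\langle a,b\rangle-\langle a',b'\rangle|\le\delta$ and, by \eqref{eq:wedge}, $|b\wedge a-b'\wedge a'|\le\delta$ and $|b\wedge a|\le1$. So $|L(a,b)-L(a',b')|\le(\ell+m)\delta$.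
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By \eqref{eq:away} we may put
\[
L_1(x)=L(x_0,g(x)),\qquad L_2(x)=L(g(x),x)\qquad(x\in S).
\]
These are bounded Lipschitz maps $S\to\mathfrak g$, because $g$ is Lipschitz. Regard their values as constant elements of $E$ and define
\[
p(x)=L_2(x)\diamond L_1(x),\qquad q(x)=(-L_1(x))\diamond(-L_2(x)) .
\]
By Lemma~\ref{lem:group}, $p(x)\diamond q(x)=q(x)\diamond p(x)=0$, and
\begin{equation}\label{eq:section}
W_{p(x)}(1)x_0=e^{L_2(x)}e^{L_1(x)}x_0=e^{L_2(x)}g(x)=x,\qquad W_{q(x)}(1)x=x_0 ,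
\end{equation}
the second because $W_{q(x)}(1)W_{p(x)}(1)=I$. By Lemma~\ref{lem:lip}(ii) and (iii), $p$ and $q$ are bounded and Lipschitz from $S$ to $E$. Define
\[
\Phi:E\to S\times M,\quad\Phi(u)=\bigl(x_u,\ q(x_u)\diamond u\bigr);\qquad\Psi:S\times M\to E,\quad\Psi(x,w)=p(x)\diamond w .
\]

\emph{$\Phi$ takes values in $S\times M$.} By \eqref{eq:endpoint} and \eqref{eq:section}, the endpoint of $q(x_u)\diamond u$ is $W_{q(x_u)}(1)x_u=x_0$.

\emph{$\Phi$ and $\Psi$ are inverse to each other.} First, $\Psi(\Phi(u))=p(x_u)\diamond q(x_u)\diamond u=u$. Next, if $w\in M$, the endpoint of $\Psi(x,w)$ is $W_{p(x)}(1)x_w=W_{p(x)}(1)x_0=x$. So $\Phi(\Psi(x,w))=\bigl(x,\ q(x)\diamond p(x)\diamond w\bigr)=(x,w)$.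

\emph{$\Phi$ and $\Psi$ are Lipschitz}, for the max metric on $S\times M$. The map $u\mapsto x_u$ is $1$-Lipschitz, and $p,q$ are bounded and Lipschitz, so this is Lemma~\ref{lem:lip}(iii).

Hence $\ell_2\cong E$ is bi-Lipschitz homeomorphic to $S\times M$.

\emph{Actions.} For $c\in\mathbb C$ with $|c|=1$, the map $(x,w)\mapsto(cx,w)$ is an isometry of $S\times M$. Let
\[
R_c(u)=\Psi(cx,w),\qquad(x,w)=\Phi(u).
\]
Then $R_cR_{c'}=R_{cc'}$, $R_1=I$, and every $R_c$ is Lipschitz with constant $\operatorname{Lip}(\Phi)\operatorname{Lip}(\Psi)$. Also $\|R_cu-R_{c'}u\|\le\operatorname{Lip}(\Psi)|c-c'|$, so the action is continuous. Since the distance of $\Phi(R_cu)$ and $\Phi(u)$ in the max metric is $\|cx-x\|=|c-1|$,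
\[
\|R_cu-u\|\ge\frac{|c-1|}{\operatorname{Lip}(\Phi)} ,
\]
so the action is free. For $T=R_{e^{2\pi i/n}}$ we get $T^n=I$ and $\|T^ju-u\|\ge|e^{2\pi ij/n}-1|/\operatorname{Lip}(\Phi)>0$ for $0<j<n$.
\end{proof}

With $n=2$ this proves again that a fixed point free Lipschitz involution of $\ell_2$ exists; the direct construction of Section~\ref{sec:A} gives the constants of Theorem~\ref{thm:A} and does not need the section $p$. The section also contracts the sphere: $(t,x)\mapsto W_{p(x)}(t)x_0$ is continuous on $[0,1]\times S$, equals $x_0$ at $t=0$ and equals $x$ at $t=1$.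

\section{Limits, and other spaces}\label{sec:C}

For part (1) recall the Borsuk--Ulam theorem: an odd continuous map $S^d\to\mathbb R^d$ has a zero. To use it we map spheres equivariantly into $C$, one dimension at a time. Convexity of $C$ makes this possible.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
(1) We may assume $C\subset\mathbb R^d$. We construct by induction on $m\ge0$ continuous maps $f_m:S^m\to C$ with $f_m(-y)=Tf_m(y)$.

Fix $c\in C$ and put $f_0(1)=c$, $f_0(-1)=Tc$; this is equivariant because $T^2=I$. Given $f_m$, identify the closed upper hemisphere of $S^{m+1}$, by vertical projection, with the ball $\{ry:y\in S^m,\ 0\le r\le1\}$, and put there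
\[
f_{m+1}(ry)=(1-r)c+rf_m(y)\in C .
\]
This is well defined and continuous, also at $r=0$, because $f_m$ is bounded; and it equals $f_m$ on the equator $r=1$. On the lower hemisphere put $f_{m+1}(-z)=Tf_{m+1}(z)$ for $z$ in the upper one. For $z=y$ on the equator the two definitions agree, since $f_m(-y)=Tf_m(y)$. So $f_{m+1}$ is continuous. It is equivariant: at points of the upper hemisphere by definition, and at $-z$ in the lower one because $Tf_{m+1}(-z)=T^2f_{m+1}(z)=f_{m+1}(z)$.

The map $y\mapsto f_d(y)-Tf_d(y)$ from $S^d$ to $\mathbb R^d$ is continuous and, since $T^2=I$, odd. By the Borsuk--Ulam theorem it vanishes at some $y$ (if $d=0$, trivially), and $f_d(y)$ is a fixed point of $T$.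

(2) Let $x\in C$ and $z=\frac12(x+Tx)$. Using $x=T(Tx)$,
\begin{align*}
\|x-Tz\|&=\|T(Tx)-Tz\|\le k\|Tx-z\|=\tfrac k2\|x-Tx\|,\\
\|Tx-Tz\|&\le k\|x-z\|=\tfrac k2\|x-Tx\| .
\end{align*}
Since $z$ is the midpoint of $x$ and $Tx$,
\[
\|z-Tz\|\le\tfrac12\|x-Tz\|+\tfrac12\|Tx-Tz\|\le\tfrac k2\|x-Tx\| .
\]
Start from any $x_0\in C$ and iterate $x_{j+1}=\frac12(x_j+Tx_j)$. Then $\|x_j-Tx_j\|\le(k/2)^j\|x_0-Tx_0\|$ and $\|x_{j+1}-x_j\|=\frac12\|x_j-Tx_j\|$. As $k<2$, the sequence is Cauchy and $\|x_j-Tx_j\|\to0$. The limit lies in $C$, because $C$ is closed, and is fixed by $T$, because $T$ is continuous.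

(3) We regard all spaces as real; note that complex $\ell_2$ is isometric, as a real space, to real $\ell_2$. Let $J:\ell_2\to X$ be an isomorphism onto its range $C$, which is a closed subspace, and let $T$ be as in Theorem~\ref{thm:A}. Then $JTJ^{-1}:C\to C$ is a fixed point free Lipschitz involution.

If $X$ is an infinite-dimensional Hilbert space, write it as an orthogonal sum $X=Y\oplus Z$ with $Y$ isometric to $\ell_2$. Carry $T$ over to $Y$. The map $T\oplus I_Z$ is a $39$-Lipschitz involution of $X$ with displacement identically $\pi$, so $C=X$ works. If $\dim X<\infty$, there is no such nonempty set $C$, by (1).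
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Another proof of the existence of fixed points of rotative nonexpansive mappings},
\url{http://bc.umcs.pl//Content/22066/PDF/czas4050_59_2005_3.pdf}.

\end{thebibliography}
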